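# Spirals that a small continuum cannot cover: there is no least metric continuum

## The spirals $W_\alpha$

Everything in this lecture is built from one family of plane sets. Let $I=[0,1]$ and $S^1=\{z\in\mathbb C:|z|=1\}$. "Map" always means continuous map.

Let $\alpha:\{1,2,\dots\}\to\{1,-1\}$ be a sequence of signs. Let $\theta_\alpha:[0,\infty)\to\mathbb R$ be the continuous function that is affine on each interval $[n,n+1]$, with
$$\theta_\alpha(0)=0,\qquad \theta_\alpha(n)=\alpha(n)\,n\quad(n\ge1).$$
Put $\rho(t)=1+\frac1{1+t}$, which decreases strictly from $2$ to the limit $1$, and
$$R_\alpha=\{\rho(t)e^{i\theta_\alpha(t)}:t\ge0\},\qquad W_\alpha=S^1\cup R_\alpha\subset\mathbb C.$$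
So $R_\alpha$ is a ray that starts at the point $2$ and approaches the unit circle from outside, while its angle follows $\theta_\alpha$. If $\alpha$ is constantly $1$, then $\theta_\alpha(t)=t$ and the ray winds counterclockwise forever. If $\alpha(n)=(-1)^n$, the angle takes the values $0,-1,2,-3,4,\dots$ at the integers, so the ray swings back and forth with growing amplitude. The spirals are of Waraszkiewicz type.

*$W_\alpha$ is compact.* It is bounded. Consider points $\rho(t_k)e^{i\theta_\alpha(t_k)}$ of $R_\alpha$ that converge in $\mathbb C$. If $(t_k)$ has a bounded subsequence, the limit lies in $R_\alpha$. Otherwise $\rho(t_k)\to1$ and the limit lies in $S^1$.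

*$W_\alpha$ is connected, and $W_\alpha=\overline{R_\alpha}$.* Fix $\varphi\in\mathbb R$ and $N$. The set $\theta_\alpha([N,\infty))$ is an interval, and it is unbounded because it contains $\alpha(n)n$ for all $n\ge N$. So it contains a number congruent to $\varphi$ mod $2\pi$, say $\theta_\alpha(t)$ with $t\ge N$. Then $\rho(t)e^{i\varphi}\in R_\alpha$ is within $\frac1{1+N}$ of $e^{i\varphi}$. Hence $S^1\subset\overline{R_\alpha}$, and $W_\alpha$ is the closure of a connected set.

Each $W_\alpha$ carries a height function
$$q_\alpha:W_\alpha\to I,\qquad q_\alpha(z)=2-|z|,$$
a continuous surjection. Its fibre over $1$ is the circle $S^1$. Its fibre over $s<1$ is a single point, because $|z|$ determines $t$ on $R_\alpha$. So *all fibres of $q_\alpha$ are nonempty and connected*.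

One more observation: for a map $h:K\to W_\alpha$ from a compact space, $q_\alpha h(K)=I$ holds exactly when $h$ is onto. Indeed, if $q_\alpha h(K)=I$, then $h(K)$ meets every fibre, so it contains $R_\alpha$. Being closed, it contains $\overline{R_\alpha}=W_\alpha$.

There are $\mathfrak c=2^{\aleph_0}$ sequences $\alpha$. The key fact will be that a continuum with a countable base can be mapped onto only countably many of the $W_\alpha$. We now say what this is for.

## The order defined by point-separating maps

All spaces are compact Hausdorff and have more than one point. A **continuum** is a compact connected Hausdorff space; by this convention it is nondegenerate.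

**Definition.** For spaces $X,Y$ write $X\le Y$ if the set $C(X,Y)$ of maps $X\to Y$ separates points of $X$: for all $x\ne x'$ in $X$ there is a map $f:X\to Y$ with $f(x)\ne f(x')$.

For compact $X$ this says that $X$ embeds in a product of copies of $Y$: if $C(X,Y)$ separates points, then $x\mapsto(f(x))_f$ is an injective map of a compact space into a Hausdorff space, and conversely the coordinates of an embedding separate points. The relation is reflexive (use the identity) and transitive: if $g:Y\to Z$ separates $f(x)$ and $f(x')$, then $gf$ separates $x$ and $x'$. It is a preorder, which we treat as an order by identifying $X$ and $Y$ when $X\le Y\le X$.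

*Examples.* If $X$ embeds in $Y$, then $X\le Y$. By Urysohn's lemma $X\le I$ for every $X$, so $I$ is a largest element. Since $I$ embeds in $S^1$, we have $I\le S^1\le I$, so $I$ and $S^1$ are identified. Any power of $X$ is $\le X$, by the projections. If every map $K\to L$ is constant, then $K\not\le L$, because $K$ has two points to separate.

**Definition.** A metric continuum $K$ is *minimal* if there is no metric continuum $L$ with $L\le K$ and $K\not\le L$. It is *least*, or a *minimum*, if $K\le L$ for every metric continuum $L$.

The largest element is easy to find. What happens at the other end? *Is there a least metric continuum?* The question comes from "Some Very Small Continua". Two facts are quoted there: (i) (Corollary 1.3.2) any two metric continua $K_0,K_1$ have a common lower bound, a metric continuum $K$ with $K\le K_0$ and $K\le K_1$; (ii) there is a plane continuum incomparable with the pseudoarc $\mathbb P$. By (i), a minimal $K$ is least: for any $L$ take a metric continuum $K'\le K,L$; minimality gives $K\le K'$, and so $K\le L$. Conversely a least $K$ is clearly minimal. So (ii) shows that $\mathbb P$ is not minimal. About a minimum, the authors write: "We do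 not know whether such a beast exists."

It does not exist. Write $w(X)$ for the *weight* of $X$, the least cardinality of a base. These are the results, proved in ZFC and without using (i) or (ii).

**Theorem A.** Let $\kappa<\mathfrak c$ be an infinite cardinal and let $\mathcal F$ be a set of at most $\kappa$ continua (not necessarily metric), each of weight at most $\kappa$. Then there is a metric continuum $L$ such that for every $K\in\mathcal F$ every map $K\to L$ is constant. Consequently (take $\mathcal F=\{K\}$, $\kappa=\aleph_0$) no metric continuum is least.

**Theorem B.** Let $\kappa$ be an infinite cardinal and $\{L_s\}_{s\in S}$, $0<|S|\le\kappa$, a family of continua of weight at most $\kappa$. Then there is a continuum $K$ with $w(K)\le\kappa$ and $K\le L_s$ for all $s\in S$.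

**Corollary C.**
1. For every countable family $\mathcal F\ne\emptyset$ of metric continua there is a metric continuum $K'$ with $K'\le K$ for all $K\in\mathcal F$, such that every map from a member of $\mathcal F$ into $K'$ is constant. In particular there is no minimal metric continuum. Moreover, below every metric continuum there are strictly decreasing $\omega_1$-sequences of metric continua.
2. If $\mathcal F$ is a set of metric continua such that every metric continuum has a member of $\mathcal F$ below it, then $|\mathcal F|\ge\mathfrak c$.
3. There is a continuum of weight $\mathfrak c$ that is $\le$ every metric continuum. No continuum of weight $<\mathfrak c$ has this property, or even admits a nonconstant map into every metric continuum.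

We use the following textbook facts.

* **Weight.** For infinite $\kappa$, a compact Hausdorff space $X$ has $w(X)\le\kappa$ if and only if it embeds in $I^\kappa$. Hence subspaces of $X$, and products of at most $\kappa$ spaces of weight $\le\kappa$, again have weight $\le\kappa$. A compact Hausdorff space is metrizable if and only if its weight is at most $\aleph_0$. A continuum has infinite weight, since a Hausdorff space with a finite base is finite and discrete.
* **Surjections onto $I$.** If $K$ is a continuum and $x\ne x'$ in $K$, a Urysohn function $u:K\to I$ with $u(x)=0$, $u(x')=1$ is onto, by connectedness.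
* **Cutting.** Let $X$ be compact Hausdorff and $A,B\subset X$ disjoint closed sets such that no component of $X$ meets both. Then $X=E\sqcup F$ with $E,F$ closed, $A\subset E$, $B\subset F$. Proof: in $X$, the component of a point $x$ is the intersection of the clopen sets that contain $x$. If $x\in A$, this intersection misses the compact set $B$, so some finite intersection $E_x$ of these clopen sets misses $B$. Finitely many $E_x$ cover $A$; let $E$ be their union and $F=X\setminus E$.
* **Limits.** The intersection of a decreasing sequence of compact connected Hausdorff spaces is compact and connected, and products of connected spaces are connected. Consequently, if $K_0,K_1,\dots$ are continua with maps $p_n:K_{n+1}\to K_n$ (onto or not), the inverse limit $\varprojlim(K_n,p_n)$ is compact and connected: it is the intersection of the decreasing sequence of sets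
$$\Bigl\{x\in\prod_iK_i:\ x_i=p_i(x_{i+1})\text{ for }i<n\Bigr\}\cong K_n\times\prod_{i>n}K_i ,\tag{1}$$
where the homeomorphism holds because $x_0,\dots,x_{n-1}$ are determined by $x_n$, and $x_n,x_{n+1},\dots$ are free.
* **Poincaré–Miranda theorem.** If $f_1,f_2:I^2\to\mathbb R$ are continuous, $f_1(s,t)$ is $\le0$ for $s=0$ and $\ge0$ for $s=1$, and $f_2(s,t)$ is $\ge0$ for $t=0$ and $\le0$ for $t=1$, then $f_1,f_2$ have a common zero.

## What one spiral does for $K=I$, and what it fails to do

Start with $K=I$. *No map $h:I\to W_\alpha$ is onto, for any $\alpha$.* Suppose $h$ is onto. Take $s_0$ with $|h(s_0)|=2$ and some $s$ with $|h(s)|=1$. Reversing $I$ if necessary, assume $s>s_0$, and let $\tau$ be the first parameter after $s_0$ with $|h(\tau)|=1$. On $[s_0,\tau)$ we have $h=\rho(t)e^{i\theta_\alpha(t)}$ for a continuous function $t$ with $t(s_0)=0$ and $t\to\infty$ at $\tau$. On every interval $[\tau-\varepsilon,\tau)$ the function $t$ takes all large values, so $e^{i\theta_\alpha(t)}$ takes every value in $S^1$. So $h$ has no limit at $\tau$, a contradiction.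

For $K=W_\alpha$, on the other hand, the identity is onto $W_\alpha$. No single spiral can serve for all $K$; we must choose $\alpha$ after $K$. That will be Lemma 1.

Now suppose that $K$ has no map onto $W_\alpha$. The first thing to try is $L=W_\alpha$. This fails for every metric continuum $K$, and for a simple reason: $W_\alpha$ contains an arc, so $K\le I\le W_\alpha$. The spiral stops only maps $h$ that climb the full height, $q_\alpha h(K)=I$. Maps into a small piece of $W_\alpha$ are not affected at all. We need a continuum in which *every* pair of points lies at the two ends of some spiral. This is the role of the construction $Y^*$ after the next section.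

## A continuum of weight $\kappa$ covers at most $\kappa$ spirals

**Lemma 1.** Let $K$ be a continuum with $w(K)\le\kappa$, $\kappa$ infinite. Then the set $B_K$ of those $\alpha$ for which there is a map $h:K\to W_\alpha$ with $q_\alpha h(K)=I$ satisfies $|B_K|\le\kappa$.

The plan is to show that maps onto two different spirals cannot be uniformly close; then we count. It is tempting to argue that if $g$ and $g'$ are close then they have nearly the same parameter $t$, and to compare $\theta_\alpha(t)$ with $\theta_\beta(t)$. This is wrong far out on the spiral: $\rho(9)=1.1$ and $\rho(4)=1.2$, so a point with $t=9$ has modulus within $\frac1{10}$ of the modulus of every point with parameter $t'\ge4$. What does survive is the *angle*, since all moduli are at least $1$. We therefore compare only angles, and use estimates on $\theta_\alpha$, $\theta_\beta$ that hold on a whole interval $[0,n]$ at once.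

*Proof.* **Step 1: two close maps.** The aim is to reduce to a pair of maps. Suppose $|B_K|>\kappa$. Embed $K$ in $I^\kappa$. The coordinate functions separate points, and the polynomials in finitely many of them with coefficients in $\mathbb Q+i\mathbb Q$ form a set of size at most $\kappa$, which is dense in $C(K,\mathbb C)$ in the sup norm by Stone–Weierstrass. For each $\alpha\in B_K$ choose $h_\alpha:K\to W_\alpha$ with $q_\alpha h_\alpha(K)=I$, and an element of this dense set within $\frac1{20}$ of $h_\alpha$. Two distinct $\alpha,\beta\in B_K$ get the same element, so $\|h_\alpha-h_\beta\|\le\frac1{10}$.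

Choose $n\ge1$ with $\alpha(n)\ne\beta(n)$; by symmetry let $\alpha(n)=1$, $\beta(n)=-1$. Write $g=h_\alpha$, $g'=h_\beta$, $\theta=\theta_\alpha$, $\theta'=\theta_\beta$. At the nodes $0,\dots,n-1$ both functions have absolute value at most $n-1$. Also $\theta(n)=n$ and $\theta'(n)=-n$. Both functions are affine between nodes, so
$$\theta'\le n-1\ \text{ and }\ \theta\ge-(n-1)\ \text{ on }[0,n],\qquad\theta(n)=n,\quad\theta'(n)=-n.\tag{2}$$

**Step 2: comparing angles.** The aim is an equation between angles, up to a small error $\eta$ defined on all of $K$. Let $U=\{|g|>1\}$, $U'=\{|g'|>1\}$, with continuous functions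
$$t=\frac1{|g|-1}-1:U\to[0,\infty),\qquad t'=\frac1{|g'|-1}-1:U'\to[0,\infty).$$
Then $\rho(t)=|g|$ and $\rho(t')=|g'|$, so $g=\rho(t)e^{i\theta(t)}$ on $U$ and $g'=\rho(t')e^{i\theta'(t')}$ on $U'$.

For $z,w\in\mathbb C$ with $|z|,|w|\ge1$ and angle $\varphi$ between them,
$$|z-w|^2=(|z|-|w|)^2+|z||w|\,(2-2\cos\varphi)\ \ge\ 2-2\cos\varphi=\Bigl|\frac z{|z|}-\frac w{|w|}\Bigr|^2 .$$
Hence $\bigl|\frac g{|g|}-\frac{g'}{|g'|}\bigr|\le\frac1{10}$ on $K$. The quotient of these two unimodular functions stays within $\frac1{10}$ of $1$, so its principal argument $\eta:K\to\mathbb R$ is continuous, and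
$$\frac g{|g|}=e^{i\eta}\frac{g'}{|g'|},\qquad|\eta|\le2\arcsin\tfrac1{20}\le\tfrac\pi{20}<\tfrac12 .$$
Therefore
$$\theta(t)-\theta'(t')-\eta\in2\pi\mathbb Z\quad\text{on }U\cap U'.\tag{3}$$

**Step 3: a connected set from the top to level $n$.** The aim is a connected set on which (3) applies and along which one of $t,t'$ reaches the value $n$. Since $q_\alpha g$ is onto, there is $x_0$ with $|g(x_0)|=2$, that is, $t(x_0)=0$. Then $|g'(x_0)|\ge\frac{19}{10}$, so $t'(x_0)\le\frac{10}9-1=\frac19$. Let
$$M=\{|g|\ge\rho(n),\ |g'|\ge\rho(n)\}=\{x\in U\cap U':t\le n,\ t'\le n\},$$
$$O=\{|g|>\rho(n),\ |g'|>\rho(n)\}=\{x\in U\cap U':t<n,\ t'<n\}.$$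
$M$ is closed in $K$, $O$ is open in $K$, and $x_0\in O\subset M$. Also $M\ne K$, since $g$ takes a value in $S^1$. Let $D$ be the component of $x_0$ in $M$.

We claim that $D\not\subset O$. Otherwise the only component of $M$ that contains $x_0$ misses $M\setminus O$, and cutting $M$ between $\{x_0\}$ and $M\setminus O$ gives a relatively clopen $E\subset M$ with $x_0\in E\subset O$. Then $E$ is closed in $K$. It is also open in $O$, hence open in $K$. So $E$ is a nonempty proper clopen subset of the connected space $K$, a contradiction. Hence there is $x_1\in D$ with $t(x_1)=n$ or $t'(x_1)=n$.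

**Step 4: the contradiction.** The aim is to evaluate (3) at both ends of $D$. The function in (3) is continuous with discrete values, so it is constant on the connected set $D\subset U\cap U'$. At $x_0$ we have $\theta(t)=\theta(0)=0$, and $|\theta'(t')|=t'\le\frac19$, since $\theta'(r)=\pm r$ for $0\le r\le1$. So the absolute value of the function at $x_0$ is at most $0+\frac19+\frac12<2\pi$, and the constant is $0$. Thus
$$|\theta(t)-\theta'(t')|=|\eta|<\tfrac12\quad\text{on }D.$$
On $D$ both $t$ and $t'$ lie in $[0,n]$, so (2) applies at $x_1$:

* if $t(x_1)=n$, then $\theta(t)-\theta'(t')\ge n-(n-1)=1$;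
* if $t'(x_1)=n$, then $\theta(t)-\theta'(t')\ge-(n-1)+n=1$.

Both are impossible. $\square$

## One missed spiral, attached to every pair of points

Let $\mathcal F$ and $\kappa$ be as in Theorem A. By Lemma 1, $\bigl|\bigcup_{K\in\mathcal F}B_K\bigr|\le\kappa\cdot\kappa=\kappa<\mathfrak c$. As there are $\mathfrak c$ sequences, we may fix $\alpha\notin\bigcup_{K\in\mathcal F}B_K$. Write $W=W_\alpha$ and $q=q_\alpha$. Thus
$$\text{for }K\in\mathcal F\text{ there is no map }h:K\to W\text{ with }qh(K)=I.\tag{4}$$

The idea is this. If $y\ne y'$ are points of a continuum $Y$ and $u:Y\to I$ has $u(y)=0$, $u(y')=1$, we pull $q$ back along $u$. A map from $K$ into the pull-back whose image in $Y$ contains both $y$ and $y'$ would give a map $K\to W$ that climbs the full height, against (4). Doing this for enough $u$ at once makes all maps constant after projection to $Y$.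

**The construction $Y^*$.** For a metric continuum $Y$ choose a countable $D_Y\subset C(Y,I)$ such that for all $y\ne y'$ in $Y$ some $u\in D_Y$ has $u(y)=0$, $u(y')=1$. Such a set exists: take a countable base, and for each ordered pair of members $V,V'$ with disjoint closures a Urysohn function that is $0$ on $\overline V$ and $1$ on $\overline{V'}$; distinct points have neighborhoods in the base with disjoint closures. Put
$$Y^*=\{(y,(z_u)_{u\in D_Y})\in Y\times W^{D_Y}:u(y)=q(z_u)\text{ for all }u\in D_Y\},$$
and let $p:Y^*\to Y$ be the projection.

**Lemma 2.** $Y^*$ is a metric continuum, $p$ is onto, and for every $K\in\mathcal F$ and every map $f:K\to Y^*$ the map $pf$ is constant.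

*Proof.* **Step 1: $Y^*$ is a metric continuum and $p$ is onto.** We use here that the fibres of $q$ are connected. $Y^*$ is closed in a countable product of compact metrizable spaces, so it is compact metrizable. The fibre $p^{-1}(y)$ is homeomorphic to $\prod_{u}q^{-1}(u(y))$, a product of nonempty connected sets, so it is nonempty and connected. In particular $p$ is onto, and $Y^*$ has more than one point because $Y$ has. If $Y^*=E\sqcup F$ with $E,F$ closed and nonempty, each fibre lies in $E$ or in $F$. Then $p(E)$, $p(F)$ are disjoint nonempty closed sets covering the connected space $Y$, a contradiction.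

**Step 2: $pf$ is constant.** This is where (4) enters. Suppose $pf(x)\ne pf(x')$. Choose $u\in D_Y$ with $u(pf(x))=0$ and $u(pf(x'))=1$, and let $h:K\to W$ be the $z_u$-coordinate of $f$. By the definition of $Y^*$, $qh=u\,pf$. This map takes the values $0$ and $1$ on the connected space $K$, so $qh(K)=I$, contradicting (4). $\square$

Can we take $L=Y^*$? Not yet. Lemma 2 says that $f$ maps $K$ into a single fibre of $p$, but not that $f$ is constant. Indeed some $u\in D_Y$ takes the value $1$ at some point $y$; then the factor $q^{-1}(u(y))=S^1$ of $p^{-1}(y)$ gives a circle in $Y^*$. So $K\le I\le S^1\le Y^*$ again.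

## The inverse limit: proof of Theorem A

The remedy is to repeat the construction forever. A map that is still nonconstant at one stage becomes constant when projected one stage down, and in the limit there is no last stage.

Let $Y_0=I$, $Y_{n+1}=Y_n^*$ (with the same $W$, $q$ at every stage), let $p_n:Y_{n+1}\to Y_n$ be the projection, and
$$L=\varprojlim(Y_n,p_n),\qquad\pi_n:L\to Y_n\text{ the projections}.$$

**Step 1: $L$ is a metric continuum.** It is compact and connected by (1), and metrizable as a closed subset of a countable product. The $p_n$ are onto, so every point of $Y_0=I$ can be lifted stage by stage to a point of $L$. Hence $\pi_0$ is onto $I$, and $L$ is nondegenerate.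

**Step 2: maps into $L$ are constant.** Let $K\in\mathcal F$ and let $f:K\to L$ be a map. For every $n$,
$$\pi_nf=p_n(\pi_{n+1}f),$$
and $\pi_{n+1}f$ is a map $K\to Y_n^*$, so $\pi_nf$ is constant by Lemma 2. All coordinates of $f$ are constant, so $f$ is constant. This proves the first statement of Theorem A.

**Step 3: no metric continuum is least.** A metric continuum $K$ has weight $\aleph_0<\mathfrak c$. Take $\mathcal F=\{K\}$ and $\kappa=\aleph_0$: every map $K\to L$ is constant, and $K$ has two points, so $K\not\le L$. $\blacksquare$

By the equivalence quoted from the source there is then no minimal metric continuum either. To see this with no quotation we need lower bounds, that is, Theorem B.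

## Pull-backs that are not connected, and a crossing lemma

Now we are given continua $L_s$ and want a continuum $K$ with $K\le L_s$ for all $s$. Fix surjections $v_s:L_s\to I$. The same pull-back suggests itself: over a continuum $Y$ with a point-separating set of functions $u:Y\to I$, impose $u(y)=v_s(z_{(u,s)})$ for all $u$ and $s$. Then the coordinate $z_{(u,s)}$, a map to $L_s$, separates points of the pull-back whose images in $Y$ are separated by $u$.

The trouble is that the fibres of $v_s$ need not be connected, and then the pull-back need not be connected. *Example.* Let $K=L=I$, $u(x)=\frac{1+x}2$, and let $v$ be piecewise affine with $v(0)=0$, $v(\frac13)=\frac23$, $v(\frac23)=\frac13$, $v(1)=1$. The pull-back $P=\{(x,y):u(x)=v(y)\}$ is $\{(2v(y)-1,y):y\in v^{-1}([\frac12,1])\}$, and $v^{-1}([\frac12,1])=[\frac14,\frac12]\cup[\frac34,1]$. So $P$ has two components. The one with $y\in[\frac14,\frac12]$ projects only to $0\le x\le\frac13$, since $v\le\frac23$ there. The one with $y\in[\frac34,1]$ projects onto all of $K$.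

So we must pick a component, and the danger is that it shrinks at each stage until the limit is a point. We guard against this by keeping two points alive: we fix $a\ne b$ in $K$ and ask for a component of $P$ that reaches from over $a$ to over $b$.

**Lemma 3.** Let $K,L$ be continua, $a\ne b$ in $K$, $u:K\to I$ a map, and $v:L\to I$ a surjective map. Let $P=\{(x,y)\in K\times L:u(x)=v(y)\}$. Then some subcontinuum of $P$ meets both $\{a\}\times L$ and $\{b\}\times L$.

If $K$ and $L$ were intervals this would be a crossing argument in the square. The proof cuts $P$ by a function $G$ and then moves the whole situation to a square.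

*Proof.* **Step 1: a separating function.** Suppose the lemma fails; we want to encode this in a function $G$. No component of $P$ meets both of the disjoint closed sets $P\cap(\{a\}\times L)$ and $P\cap(\{b\}\times L)$. (A component meeting both would be compact, connected and, as $a\ne b$, nondegenerate.) Cutting gives $P=E\sqcup F$ with $E,F$ closed, $P\cap(\{a\}\times L)\subset E$ and $P\cap(\{b\}\times L)\subset F$. Then
$$A=(\{a\}\times L)\cup E,\qquad B=(\{b\}\times L)\cup F$$
are closed in $K\times L$, and disjoint: $\{a\}\times L$ meets $P$ only inside $E$, so it misses $F$; likewise $\{b\}\times L$ misses $E$.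

Embed $K\subset Q$, $L\subset Q'$ with $Q,Q'$ Tychonoff cubes. By Tietze there are maps $G:Q\times Q'\to[-1,1]$ with $G=-1$ on $A$, $G=1$ on $B$, and $\bar u:Q\to I$, $\bar v:Q'\to I$ extending $u,v$.

**Step 2: neighborhoods in the cubes.** The aim is room in which paths exist. The compact set
$$T=\{(x,y)\in Q\times Q':G(x,y)=0,\ \bar u(x)=\bar v(y)\}$$
misses $K\times L$: a point of $K\times L$ with $\bar u(x)=\bar v(y)$ lies in $P=E\cup F$, where $G=\pm1$. So $K\times L$ is a product of compact sets inside the open complement of $T$, and there are open $N\supset K$ in $Q$ and $N'\supset L$ in $Q'$ such that $N\times N'$ misses $T$. Since $G<0$ on the compact set $\{a\}\times L$ and $G>0$ on $\{b\}\times L$, we may shrink $N'$ so that $G<0$ on $\{a\}\times N'$ and $G>0$ on $\{b\}\times N'$.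

**Step 3: paths.** The aim is to replace $K$ and $L$ by intervals. Cubes have a base of convex sets, so components of their open subsets are open and path connected. The connected set $K$ lies in one component of $N$, so there is a path $\pi:I\to N$ from $a$ to $b$. Likewise, choose $y_0,y_1\in L$ with $v(y_0)=0$, $v(y_1)=1$; there is a path $r:I\to N'$ from $y_0$ to $y_1$.

**Step 4: crossing in the square.** On $I^2$ put
$$f_1(s,t)=G(\pi(s),r(t)),\qquad f_2(s,t)=\bar u(\pi(s))-\bar v(r(t)).$$
Then $f_1<0$ for $s=0$ and $f_1>0$ for $s=1$, by Step 2. Also $f_2=\bar u(\pi(s))-0\ge0$ for $t=0$, and $f_2=\bar u(\pi(s))-1\le0$ for $t=1$. By Poincaré–Miranda there is a common zero $(s,t)$. The point $(\pi(s),r(t))$ lies in $T\cap(N\times N')=\emptyset$, a contradiction. $\square$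

## Many pull-back conditions at once

**Lemma 4.** Let $K$ be a continuum, $a\ne b$ in $K$, and for $s\in S$ let $L_s$ be a continuum, $u_s:K\to I$ a map and $v_s:L_s\to I$ a surjective map. Then
$$P=\Bigl\{(x,(y_s))\in K\times\prod_{s\in S}L_s:\ u_s(x)=v_s(y_s)\ \text{ for all }s\in S\Bigr\}$$
contains a continuum having a point over $a$ and a point over $b$.

*Proof.* **Step 1: finite $S$.** Here we impose the conditions one at a time. For $S=\emptyset$ take $K$ itself. Let $C\subset K\times L_1\times\dots\times L_{k-1}$ be a continuum that satisfies the first $k-1$ conditions, with points $a',b'$ over $a,b$. Then $a'\ne b'$. Apply Lemma 3 to $C$, $a'$, $b'$, the map $u_k\circ\mathrm{pr}_K|_C$, and $v_k$. The subcontinuum of $C\times L_k$ so obtained satisfies all $k$ conditions and has points over $a'$ and $b'$, hence over $a$ and $b$.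

**Step 2: arbitrary $S$.** The passage to infinite $S$ is by compactness. Let $\Pi=K\times\prod_{s\in S}L_s$. For finite $F\subset S$ let
$$P^F=\{(x,(y_s))\in\Pi:u_s(x)=v_s(y_s)\text{ for }s\in F\},$$
a closed set. These sets decrease as $F$ grows, and their intersection is $P$. By Step 1 there is a continuum in $K\times\prod_{s\in F}L_s$ for the conditions in $F$; multiplying it by $\prod_{s\notin F}L_s$ gives a continuum $\tilde C_F\subset P^F$ with points over $a$ and over $b$.

Let $\Pi_a,\Pi_b\subset\Pi$ be the closed sets of points over $a$ and over $b$. If some component of $P$ meets both $\Pi_a$ and $\Pi_b$, it is the required continuum. Otherwise cut: $P=E\sqcup E'$ with $E,E'$ closed, $P\cap\Pi_a\subset E$, $P\cap\Pi_b\subset E'$. Choose disjoint open sets $V\supset E$, $V'\supset E'$ in $\Pi$. The closed sets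
$$P^F\setminus(V\cup V'),\qquad(P^F\cap\Pi_a)\setminus V,\qquad(P^F\cap\Pi_b)\setminus V'$$
each decrease as $F$ grows, with empty intersection over all finite $F$. By compactness, each is empty for some $F$, and so all three are empty for one large enough finite $F$. For this $F$ the connected set $\tilde C_F$ lies in $V\cup V'$, its points over $a$ lie in $V$, and its points over $b$ lie in $V'$. It meets both of the disjoint open sets $V,V'$, a contradiction. $\square$

## Common lower bounds: proof of Theorem B

As in Theorem A we iterate, because one pull-back separates only points with different images one stage down.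

**Step 1: the sequence $K_n$.** For each $s\in S$ fix a surjection $v_s:L_s\to I$. Let $K_0=I$, $a_0=0$, $b_0=1$. Suppose we have a continuum $K_n$ with $w(K_n)\le\kappa$ and points $a_n\ne b_n$ in it. An embedding $K_n\subset I^\kappa$ gives a set $D_n\subset C(K_n,I)$ that separates points of $K_n$, with $|D_n|\le\kappa$. Apply Lemma 4 to $K_n,a_n,b_n$ with index set $D_n\times S$, where the index $(u,s)$ carries the continuum $L_s$ and the maps $u$, $v_s$. This gives a continuum
$$K_{n+1}\subset K_n\times\prod_{(u,s)\in D_n\times S}L_s$$
on which
$$v_s(z_{(u,s)})=u(x)\quad\text{for all }(u,s)\in D_n\times S,\tag{5}$$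
where $x$ denotes the $K_n$-coordinate and $z_{(u,s)}$ the others, with points $a_{n+1},b_{n+1}$ over $a_n,b_n$. These points are distinct since $a_n\ne b_n$. There are at most $\kappa$ factors of weight at most $\kappa$, so $w(K_{n+1})\le\kappa$.

**Step 2: the limit is a continuum of weight at most $\kappa$.** Let $p_n:K_{n+1}\to K_n$ be the projection, not necessarily onto, and $K=\varprojlim(K_n,p_n)$. By (1), $K$ is compact and connected. Since $p_n(a_{n+1})=a_n$ and $p_n(b_{n+1})=b_n$, it contains the points $(a_n)_n$ and $(b_n)_n$, which are distinct. This is what the two surviving points are for: the bonding maps need not be onto, but $K$ is nondegenerate. Finally $w(K)\le\kappa$, as $K$ lies in a countable product of spaces of weight at most $\kappa$.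

**Step 3: $K\le L_s$.** Fix $s\in S$ and $x\ne y$ in $K$. Then $x_n\ne y_n$ for some $n$, and some $u\in D_n$ has $u(x_n)\ne u(y_n)$. Consider the map $K\to L_s$, $x\mapsto z_{(u,s)}(x_{n+1})$. By (5),
$$v_s\bigl(z_{(u,s)}(x_{n+1})\bigr)=u(p_n(x_{n+1}))=u(x_n),$$
and likewise for $y$. So this map separates $x$ and $y$. $\blacksquare$

## Decreasing $\omega_1$-sequences, and why $\mathfrak c$ is the right bound

*Proof of Corollary C.1.* **Step 1: construction of $K'$.** We combine the two theorems. Let $L$ be the metric continuum of Theorem A for $\mathcal F$ and $\kappa=\aleph_0$. Theorem B with $\kappa=\aleph_0$, applied to the countable family $\mathcal F\cup\{L\}$, gives a continuum $K'$ of countable weight, hence metric, that is below $L$ and below all members of $\mathcal F$.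

**Step 2: maps into $K'$ are constant.** Let $K\in\mathcal F$ and suppose $f:K\to K'$ is nonconstant. Since $K'\le L$, some map $g:K'\to L$ separates two points of $f(K)$. Then $gf:K\to L$ is nonconstant, contradicting the choice of $L$. So all maps $K\to K'$ are constant, and in particular $K\not\le K'$.

**Step 3: no minimal element, and long sequences.** With $\mathcal F=\{K\}$ we get $K'\le K$ and $K\not\le K'$, so $K$ is not minimal. Now start from any metric continuum $K_0$. At each stage $0<\eta<\omega_1$ the family $\{K_\xi:\xi<\eta\}$ is countable; let $K_\eta$ be the continuum $K'$ for this family. Then $K_\eta\le K_\xi$ and $K_\xi\not\le K_\eta$ for all $\xi<\eta$, so the sequence is strictly decreasing. $\square$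

*Proof of Corollary C.2.* Suppose $|\mathcal F|<\mathfrak c$. Apply Theorem A with $\kappa=\max(\aleph_0,|\mathcal F|)<\mathfrak c$. The resulting metric continuum $L$ admits only constant maps from members of $\mathcal F$, so no member of $\mathcal F$ is $\le L$. Thus $L$ has no member of $\mathcal F$ below it. $\square$

*Proof of Corollary C.3.* **Step 1: a lower bound of weight at most $\mathfrak c$.** Every metric continuum is homeomorphic to a closed subset of the Hilbert cube. The cube has a countable base, so it has at most $\mathfrak c$ closed subsets, and there are at most $\mathfrak c$ homeomorphism types of metric continua. Theorem B with $\kappa=\mathfrak c$, applied to one representative of each type, gives a continuum of weight at most $\mathfrak c$ that is $\le$ every metric continuum.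

**Step 2: smaller weight is impossible.** Let $K$ be a continuum with $w(K)<\mathfrak c$. The cardinal $w(K)$ is infinite, so Theorem A applies with $\mathcal F=\{K\}$ and $\kappa=w(K)$: some metric continuum admits only constant maps from $K$. So $K$ does not admit a nonconstant map into every metric continuum; in particular it is not $\le$ every metric continuum. Hence the continuum of Step 1 has weight exactly $\mathfrak c$. That continuum also shows that the bound $\kappa<\mathfrak c$ in Theorem A is optimal: for $\kappa=\mathfrak c$ and $\mathcal F$ consisting of it alone, every metric continuum receives a nonconstant map from it. $\blacksquare$
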